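# Player I on free topological groups: the game $\Omega$ and the countable chain condition

Throughout, spaces are nonempty, topological groups are Hausdorff, and $e$ is the identity of a group.

## 1. Separable spaces and their free groups

**Definition (the game $\Omega$).** Two players, I and II, play on a space $X$. At move $n\in\omega$ player I picks a point $x_n\in X$, and player II answers with an open set $U_n\subset X$ such that $x_n\in\overline{U_n}$. After $\omega$ moves I wins if $\bigcup_n U_n$ is dense in $X$; otherwise II wins. The space $X$ is *$\Omega$-separable* if I has a winning strategy.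

**Definition (the game $\theta$).** The same game, except that II must satisfy the stronger demand $x_n\in U_n$. The space $X$ is *$\theta$-separable* if I has a winning strategy in $\theta$.

Every answer of II that is legal in $\theta$ is legal in $\Omega$. So a winning strategy of I for $\Omega$ also wins $\theta$, and $\Omega$-separable implies $\theta$-separable.

**Proposition 1.** Every separable space is $\Omega$-separable.

**Proof.** Let $\{d_n:n\in\omega\}$ be dense in $X$. Player I plays $x_n=d_n$, ignoring his opponent. If $W\subset X$ is nonempty and open, then $d_n\in W$ for some $n$. Since $d_n\in\overline{U_n}$ and $W$ is a neighborhood of $d_n$, we get $W\cap U_n\neq\emptyset$. $\square$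

**Definition (Markov free topological group).** For a Tychonoff space $X$, $F_M(X)$ is the topological group that contains $X$ as a subspace, is algebraically the free group on the set $X$, and has the property that every continuous map $f$ from $X$ to a topological group $G$ extends to a continuous homomorphism $\tilde f:F_M(X)\to G$.

For example, let $X$ be discrete. The inclusion of $X$ into the free group on $X$ with the discrete topology is continuous, so it extends to a continuous homomorphism, which is the identity map on the underlying groups. Hence $F_M(X)$ is discrete.

**Proposition 2.** If $X$ is a separable Tychonoff space, then $F_M(X)$ is separable, hence $\Omega$-separable.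

**Proof.** Let $D\subset X$ be countable and dense. The subgroup $\langle D\rangle$ of $F_M(X)$ is countable. Its closure is a subgroup and contains $X$, so it is all of $F_M(X)$. Now use Proposition 1. $\square$

In this case player I has a list of letters fixed in advance, and the list of all words in those letters serves for the group. What changes when $X$ is only $\Omega$-separable? Then the letters I plays depend on what II has answered. On the group, II answers with open sets of words, and it is unclear how to turn such a set into answers about letters. This is Question 4.14 of "Some new versions of an old game":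

*Let $X$ be an $\Omega$-separable Tychonoff space. Must $F_M(X)$ be $\Omega$-separable?*

The answer depends on set theory. A space is *ccc* if it has no uncountable family of pairwise disjoint nonempty open sets. We shall prove the following four theorems.

**Theorem A (ZFC).** Let $G$ be a ccc topological group algebraically generated by a $\theta$-separable subspace $X$. Then $G$ is $\Omega$-separable.

**Theorem B (ZFC).** (a) A topological group is $\Omega$-separable iff it is ccc and $\theta$-separable. (b) For an $\Omega$-separable (even $\theta$-separable) Tychonoff space $X$, $F_M(X)$ is $\Omega$-separable iff $F_M(X)$ is ccc. In particular, $F_M(X)$ is $\Omega$-separable if all finite powers of $X$ are ccc. (c) If $X$ is $\Omega$-separable and Lindelöf $\Sigma$ (e.g. $\sigma$-compact), then $F_M(X)$ is $\Omega$-separable.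

**Theorem C (MA$_{\omega_1}$).** If $X$ is an $\Omega$-separable Tychonoff space, then $F_M(X)$ is $\Omega$-separable.

**Theorem D.** Under CH, and in any extension obtained by adding $\ge\omega_1$ Cohen reals, there is an $\Omega$-separable zero-dimensional Hausdorff space $X$ such that $F_M(X)$ is not ccc, and hence not $\Omega$-separable.

Consequently, if ZFC is consistent, the implication "$X$ is $\Omega$-separable $\Rightarrow$ $F_M(X)$ is $\Omega$-separable" is neither provable nor refutable in ZFC. It holds under MA$_{\omega_1}$ and fails under CH. By the Cohen part of Theorem D, the failure is also consistent with $\neg$CH, with the continuum as large as desired.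

## 2. Two nonseparable spaces played by hand

**Example 3 (the finite-support subgroup of $2^{\omega_1}$).** Let $S\subset 2^{\omega_1}$ be the set of points with finite support, with the subspace topology. It is a topological group under coordinatewise addition mod 2. For a finite partial function $p$ from $\omega_1$ to $2$ write $[p]=\{x\in S:p\subset x\}$; these sets form a base.

The space $S$ is not separable. If $D\subset S$ is countable, all supports of points of $D$ lie in some $\delta<\omega_1$, and the nonempty open set $\{x\in S:x(\delta)=1\}$ misses $D$.

Yet $S$ is $\Omega$-separable. It is ccc, being dense in $2^{\omega_1}$, which is ccc. Player I keeps countable ordinals $1=\delta_0\le\delta_1\le\cdots$ and arranges his bookkeeping so that every point whose support is contained in some $\delta_j$ is played. When II answers $U_n$, I picks a maximal disjoint family of basic sets $[q]\subset U_n$. The family is countable by ccc, and its union is dense in $U_n$ by maximality. He then takes $\delta_{n+1}$ so large that all these $q$ have domain contained in $\delta_{n+1}$.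

Let $\delta=\sup_n\delta_n$, let $[p]$ be a nonempty basic set, and let $p'$ be the restriction of $p$ to $\mathrm{dom}(p)\cap\delta$. The point $g$ that extends $p'$ by zeros was played, say $g=x_n$. As $g\in\overline{U_n}\cap[p']$, the set $[p']$ meets $U_n$, hence meets some $[q]$ from the family. So $q$ and $p'$ are compatible. Since $\mathrm{dom}(q)\subset\delta$, $q$ is compatible with $p$ too, and $\emptyset\ne[p]\cap[q]\subset[p]\cap U_n$. Player I wins.

Two features of this play will return. I plays only points that are visible at a countable stage, and he uses ccc to code each answer of II by countably many simple sets.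

**Example 4 ($\theta$ is weaker than $\Omega$).** Let $A(D)=D\cup\{\infty\}$ be the one-point compactification of an uncountable discrete set $D$. It is $\theta$-separable: I plays $\infty$, II's answer must omit only finitely many points, and I plays those next. It is not $\Omega$-separable. Fix a countably infinite $E\subset D$, so that $\infty\in\overline E$. Let II answer $E$ to $\infty$ and $\{d\}$ to $d\in D$. The union of the answers is a countable subset of $D$ and misses some isolated point.

In Example 4 player II wins because of an uncountable disjoint open family. This happens in general.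

## 3. An uncountable disjoint family defeats player I

**Lemma 5 (ZFC).** Every $\Omega$-separable space is ccc.

**Proof.** Let $\{V_\alpha:\alpha<\omega_1\}$ be pairwise disjoint nonempty open sets in $X$. We show that no strategy of I wins.

**Step 1: make the union dense.** Replace $V_0$ by $V_0\cup\bigl(X\setminus\overline{\bigcup_\alpha V_\alpha}\bigr)$. The family stays disjoint and open, and its union is now dense. For $A\subset\omega_1$ put $V(A)=\bigcup_{\alpha\in A}V_\alpha$, so $\overline{V(\omega_1)}=X$.

**Step 2: give II countably many answers to each point, with at most one index common to all.** Fix an injection $f:\omega_1\to 2^\omega$ and put $B^r_k=\{\alpha:f(\alpha)(k)=r\}$ for $k\in\omega$, $r\in\{0,1\}$. For each $x\in X$ and $k$,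
$$x\in\overline{V(\omega_1)}=\overline{V(B^0_k)}\cup\overline{V(B^1_k)},$$
so we may choose $r_x(k)\in\{0,1\}$ with $x\in\overline{V(A^x_k)}$, where $A^x_k=B_k^{r_x(k)}$. Each $V(A^x_k)$ is a legal answer to $x$. If $\alpha\in\bigcap_kA^x_k$, then $f(\alpha)=r_x$. As $f$ is injective, $\bigcap_kA^x_k$ has at most one element.

**Step 3: beat a given strategy.** Let $\sigma$ be a strategy of I. For $s\in\omega^{<\omega}$ let $x_s$ be the point that $\sigma$ picks after II has answered $V(A^{x_{s|j}}_{s(j)})$ at move $j$, for all $j<|s|$. There are only countably many $x_s$, so there is $\alpha<\omega_1$ with $\alpha\notin\bigcap_kA^{x_s}_k$ for every $s$. Recursively choose $s(0),s(1),\dots$ such that $\alpha\notin A^{x_{s|j}}_{s(j)}$, where $s|j=(s(0),\dots,s(j-1))$. In the resulting play all answers of II are disjoint from $V_\alpha$, so their union is not dense and $\sigma$ loses. $\square$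

Hence ccc of $F_M(X)$ is necessary for a positive answer. Theorem B(b) says that it is the only obstruction.

## 4. Words do not split II's answers

Here is what one would try first. Let $\sigma$ win on $X$. On the group, play words $x_1^{\varepsilon_1}\cdots x_m^{\varepsilon_m}$ whose letters come from runs of $\sigma$. When II answers an open set $U$ with $g=x_1^{\varepsilon_1}\cdots x_m^{\varepsilon_m}\in\overline U$, extract open sets $U_i\subset X$ with $x_i\in\overline{U_i}$ and $U_1^{\varepsilon_1}\cdots U_m^{\varepsilon_m}\subset U$, and feed these to $\sigma$ as II's answers.

The extraction is where this fails. Take $G=\mathbb R^2$, generated by the union $X$ of the two coordinate axes, and $U=\{(s,t):0<s<t<2s\}$. Then $0=0+0\in\overline U$. Suppose $A,B\subset X$ are open in $X$ with $0\in\overline A\cap\overline B$ and $A+B\subset U$. Fix $a\in A$ and let $b\in B$ tend to $0$; then $a+b\to a$, so $a\in\overline U$. But $\overline U=\{(s,t):s\ge 0,\ s\le t\le 2s\}$ meets $X$ only in $0$. So $A=\{0\}$, which is not open in $X$. Thus II's answer contains no product of legal answers, and $\sigma$ cannot be fed.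

If $g$ were in $U$ itself, the extraction would work by continuity of multiplication, with $x_i\in U_i$. So the $\theta$-game on $X$ does speak about words, as long as we multiply $g$ by small neighborhoods of $e$. The remaining problem is that $g$ is only in the closure of $U$. We use the group structure to handle that error on the left of $g$, and keep the right side of $g$ for approaching the target open set.

## 5. Countable elementary submodels

Fix a regular cardinal $\kappa$ so large that all objects we discuss, with their power sets, belong to $H(\kappa)$, the family of sets hereditarily of cardinality less than $\kappa$. We write $M\prec H(\kappa)$ if $M\subset H(\kappa)$ and $M$ and $H(\kappa)$ satisfy the same formulas with parameters from $M$. We use three textbook facts.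

1. If $H(\kappa)$ contains an object with a property expressed by a formula with parameters in $M$, then $M$ contains one. We call this *elementarity*. In particular $\omega\subset M$, finite sequences of elements of $M$ are in $M$, and $f(x)\in M$ whenever the function $f$ and the point $x\in\mathrm{dom}(f)$ are in $M$.
2. If $A\in M$ is countable then $A\subset M$. If $(a_k)_{k\in\omega}\in M$ then each $a_k\in M$.
3. Every countable subset of $H(\kappa)$ is contained in a countable $M\prec H(\kappa)$. If $M_0\subset M_1\subset\cdots$ are all $\prec H(\kappa)$, then $\bigcup_nM_n\prec H(\kappa)$.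

For example, if $M$ is countable, every rational interval belongs to $M$ and so contains an element of $\mathbb R\cap M$; hence $\mathbb R\cap M$ is countable and dense in $\mathbb R$. Also $\delta=\omega_1\cap M$ is a countable ordinal, because $\alpha\in\omega_1\cap M$ implies $\alpha\subset M$ by fact 2.

**Definition.** For a topological group $G$ and a countable $M\prec H(\kappa)$ with $G\in M$, consider the condition

$(\dagger)_M$: for every nonempty open $Q\subset G$ there is $g\in G\cap M$ such that $gO'\cap Q\neq\emptyset$ for every open neighborhood $O'\in M$ of $e$.

The point $g$ need not be in $Q$. It only has to be indistinguishable from $Q$ by neighborhoods $gO'$ with $O'\in M$.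

**Example 6.** The group $S$ of Example 3 satisfies $(\dagger)_M$ for every countable $M\prec H(\kappa)$ with $S\in M$. Let $\delta=\omega_1\cap M$ and let $Q\supset[p]\ne\emptyset$. Let $g$ extend $p\restriction(\mathrm{dom}(p)\cap\delta)$ by zeros; it is determined by finitely many elements of $M$, so $g\in M$. If $O'\in M$ is an open neighborhood of $0$, elementarity gives a finite $a\in M$ with $\{x\in S:x\restriction a=0\}\subset O'$, and $a\subset\delta$. Then $g+O'\supset\{x\in S:x\restriction a=g\restriction a\}$. The partial functions $g\restriction a$ and $p$ agree on $a\cap\mathrm{dom}(p)\subset\delta$, so $(g+O')\cap[p]\ne\emptyset$.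

## 6. Left error, right error: winning on a ccc group

**Lemma 7 (ZFC).** Let $G$ be a ccc topological group and $q$ a parameter such that $(\dagger)_M$ holds for every countable $M\prec H(\kappa)$ with $G,q\in M$. Then $G$ is $\Omega$-separable.

**Proof.**

**Step 1: the strategy.** Its purpose is to ensure that, in the end, all points of $G\cap M$ have been played and all answers are in $M$, for a single countable $M$. Fix a surjection $n\mapsto(j,k)$ from $\omega$ onto $\omega\times\omega$ with $j\le n$ always, and a well-ordering of $H(\kappa)$ by which all choices are made. Player I starts with a countable $M_0\prec H(\kappa)$ containing $G,q$. At move $n$ he has $M_0\subset\dots\subset M_n$ and enumerations (with repetitions allowed) $G\cap M_j=\{g_{j,k}:k\in\omega\}$ for $j\le n$. He plays $x_n=g_{j,k}$, where $(j,k)$ corresponds to $n$. After II answers $U_n$, he takes a countable $M_{n+1}\prec H(\kappa)$ with $M_n\cup\{U_n\}\subset M_{n+1}$.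

Let $M=\bigcup_nM_n$. By fact 3, $M\prec H(\kappa)$; it is countable and contains $G$ and $q$. Every point of $G\cap M$ lies in some $M_j$ and so is played. Every $U_n$ is in $M$.

**Step 2: choose the move that will reach a given open set.** Let $W\ne\emptyset$ be open in $G$ and $w\in W$. By continuity of $(a,b)\mapsto awb$ at $(e,e)$, there is an open $O\ni e$ with $OwO\subset W$. Apply $(\dagger)_M$ to $Q=wO$ to get $g\in G\cap M$ such that
$$gO'\cap wO\ne\emptyset\quad\text{for every open neighborhood }O'\in M\text{ of }e. \tag{1}$$
By Step 1, $g=x_n$ for some $n$. Put $U=U_n$. Then $U\in M$ and $g\in\overline U$; in particular $U\neq\emptyset$.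

**Step 3: code $U$ by countably many boxes in $M$.** We need neighborhoods of $e$ that lie in $M$ and describe $U$ up to a nowhere dense error; this is the only use of ccc. Take a maximal family of pairs $(h,P)$ with $h\in G$, $P$ an open neighborhood of $e$, $hPP\subset U$, and the sets $hP$ pairwise disjoint. It is countable by ccc. The union of the sets $hP$ is dense in $U$. Otherwise $U'=U\setminus\overline{\bigcup hP}$ is nonempty and open. Take $h\in U'$ and an open $P\ni e$ with $hPP\subset U'$. Since $e\in P$, we have $hP\subset hPP\subset U'$, so $(h,P)$ could be added to the family, against maximality. Enumerate the family, with repetitions if necessary. So there exists a sequence $(g_k,O_k)_{k\in\omega}$ such that each $O_k$ is an open neighborhood of $e$, $g_kO_kO_k\subset U$, and $\bigcup_kg_kO_k$ is dense in $U$. The parameters in this statement are $G,U\in M$. By elementarity there is such a sequence in $M$, and then each $O_k\in M$ by fact 2. Fix it.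

**Step 4: the left error.** We move $g$ into a box by a small left factor. Since $\bigcup_kg_kO_k$ is dense in $U$, we have $g\in\overline U\subset\overline{\bigcup_kg_kO_k}$. The set $Og$ is a neighborhood of $g$. So there are $k$, $o\in O$ and $b\in O_k$ with
$$og=g_kb. \tag{2}$$

**Step 5: the right error.** We approach the target by a small right factor. Since $O_k\in M$, (1) gives $y\in gO_k\cap wO$, say $y=gb'$ with $b'\in O_k$.

**Step 6: do both at once.** Left and right multiplication commute with each other, so by (2)
$$oy=(og)b'=g_kbb'\in g_kO_kO_k\subset U,\qquad oy\in O\,wO\subset W .$$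
Thus $U_n\cap W\ne\emptyset$. As $W$ was arbitrary, I wins. $\square$

Note the order of choices. The element $o\in O$ need not be in $M$, and neither need $O$. But the neighborhood $O_k$ by which $g$ is multiplied on the right is in $M$, so the fixed $g$ can serve whichever $k$ comes up.

## 7. From the generators to the group

**Proof of Theorem A.** Let $\sigma$ be a winning strategy of I in $\theta$ on $X$, and let $M\prec H(\kappa)$ be countable with $G,X,\sigma\in M$. We verify $(\dagger)_M$; then Lemma 7 with $q=(X,\sigma)$ applies, since $q\in M$ implies $X,\sigma\in M$.

**Step 1: the analogue of $(\dagger)_M$ for letters.** *Claim. For every nonempty open $Q\subset X$ there is $x\in X\cap M$ such that every open $R\subset X$ with $x\in R\in M$ meets $Q$.* Suppose not. Then for each $x\in X\cap M$ there is an open $R_x\in M$ with $x\in R_x$ and $R_x\cap Q=\emptyset$. Let I follow $\sigma$ and let II answer each $x$ by $R_x$; this is legal in $\theta$. By induction all moves are in $M$: if the moves so far are in $M$, the finite sequence of them is in $M$, hence so is the next point, as $\sigma\in M$, and hence so is II's answer. So the answers are always defined, and their union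 misses $Q$. This contradicts that $\sigma$ wins.

**Step 2: pass to words.** Let $Q\subset G$ be nonempty and open. Choose $w=w_1^{\varepsilon_1}\cdots w_m^{\varepsilon_m}\in Q$ with $m\ge1$, $w_i\in X$, $\varepsilon_i=\pm1$ (write $e$ as $xx^{-1}$ if needed). By continuity there are open sets $Q_i\ni w_i$ in $X$ with $Q_1^{\varepsilon_1}\cdots Q_m^{\varepsilon_m}\subset Q$. Let $x_i\in X\cap M$ be as in the Claim for $Q_i$, and put $g=x_1^{\varepsilon_1}\cdots x_m^{\varepsilon_m}\in G\cap M$.

Let $O'\in M$ be an open neighborhood of $e$. By continuity there are open sets $R_i\ni x_i$ in $X$ with $R_1^{\varepsilon_1}\cdots R_m^{\varepsilon_m}\subset gO'$. All parameters here are in $M$, so by elementarity we may take $R_i\in M$. By the choice of $x_i$ there is $y_i\in R_i\cap Q_i$. Then $y_1^{\varepsilon_1}\cdots y_m^{\varepsilon_m}\in gO'\cap Q$. So $(\dagger)_M$ holds. $\square$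

A *Lindelöf $\Sigma$-space* is a Tychonoff space that is a continuous image of a space admitting a perfect map onto a second countable space. For instance, if $X=\bigcup_nK_n$ with $K_n$ compact and nonempty, then $X$ is a continuous image of $\bigoplus_nK_n$, which maps perfectly onto the discrete space $\omega$; so $\sigma$-compact Tychonoff spaces are Lindelöf $\Sigma$.

**Proof of Theorem B.** (a) If $G$ is $\Omega$-separable, it is $\theta$-separable, and ccc by Lemma 5. Conversely, apply Theorem A with $X=G$.

(b) If $F_M(X)$ is $\Omega$-separable, it is ccc by Lemma 5. If it is ccc and $X$ is $\theta$-separable, apply Theorem A to $G=F_M(X)$. Now assume that all finite powers of $X$ are ccc, and let $Z=X\oplus\{e\}\oplus X^{-1}$. Each $Z^n$ is a finite sum of spaces homeomorphic to powers $X^k$ with $k\le n$ ($X^0$ being a point), so it is ccc. $F_M(X)$ is the union of the images of the $Z^n$ under the continuous multiplication maps, and these images are ccc. A countable union of ccc subspaces is ccc: given uncountably many disjoint nonempty open sets, uncountably many of them meet the same subspace, and their traces contradict its ccc. So $F_M(X)$ is ccc.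

(c) $F_M(X)$ is generated by the Lindelöf $\Sigma$-space $X$, hence is ccc by Uspenskij's theorem (*A topological group generated by a Lindelöf $\Sigma$-space has the Souslin property*, Soviet Math. Dokl. 26 (1982)). Apply (b). $\square$

Even the weak hypothesis in (b) is useful. The space $A(D)$ of Example 4 is $\theta$-separable and compact, so $F_M(A(D))$ is ccc by Uspenskij's theorem and $\Omega$-separable by (b), although $A(D)$ is not even ccc.

## 8. Finite powers under MA$_{\omega_1}$

By Lemma 5 and Theorem B(b), a positive answer follows whenever ccc passes from $X$ to its finite powers. Recall MA$_{\omega_1}$: for every ccc partial order $P$ and every family of at most $\omega_1$ dense subsets of $P$ there is a filter in $P$ that meets all of them.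

**Fact 8 (MA$_{\omega_1}$; Kunen, *Set Theory*, Ch. II).** Products of ccc spaces are ccc.

We need only finite products, and the proof in that case is short.

**Step 1: thin out to a family with the finite intersection property.** Let $X$ be ccc and let $U_\alpha$ $(\alpha<\omega_1)$ be nonempty open sets in $X$. Put $W_\beta=\bigcup_{\alpha\ge\beta}U_\alpha$, a decreasing family. There is $\beta_0$ with $W_{\beta_0}\subset\overline{W_\beta}$ for all $\beta\ge\beta_0$. Otherwise, recursively choose an increasing sequence $(\beta_\xi)_{\xi<\omega_1}$ with $W_{\beta_\xi}\setminus\overline{W_{\beta_{\xi+1}}}\neq\emptyset$. These open sets are pairwise disjoint, because $W_{\beta_\zeta}\subset W_{\beta_{\xi+1}}$ for $\xi<\zeta$; this contradicts ccc.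

Let $P$ be the set of nonempty open subsets of $W_{\beta_0}$ ordered by inclusion. It is ccc, since incompatible elements are disjoint sets. For $\beta\ge\beta_0$ the set $D_\beta=\{p\in P:p\subset U_\alpha\text{ for some }\alpha\ge\beta\}$ is dense: a given $p$ meets $W_\beta$, because $p\subset\overline{W_\beta}$, so it meets some $U_\alpha$ with $\alpha\ge\beta$, and $p\cap U_\alpha\in D_\beta$. Let $\mathcal G$ be a filter meeting all $D_\beta$, and let $T=\{\alpha:p\subset U_\alpha\text{ for some }p\in\mathcal G\}$. Then $T$ is unbounded, hence uncountable. Any finitely many $U_\alpha$, $\alpha\in T$, have a common point, since finitely many elements of $\mathcal G$ have a common lower bound.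

**Step 2: two factors, then finitely many.** Suppose $X,Y$ are ccc and $X\times Y$ has an uncountable disjoint family of nonempty open sets. Shrink them to boxes $U_\alpha\times V_\alpha$, $\alpha<\omega_1$. Take $T$ from Step 1. For distinct $\alpha,\beta\in T$ the sets $U_\alpha,U_\beta$ meet, so $V_\alpha\cap V_\beta=\emptyset$. This contradicts ccc of $Y$. Induction gives all finite products.

**Proof of Theorem C.** $X$ is ccc by Lemma 5, so all $X^n$ are ccc by Fact 8. Apply Theorem B(b). $\square$

## 9. The spaces $X_0$ and $X_1$ of a coloring

For a negative answer we need an $\Omega$-separable $X$ with $F_M(X)$ not ccc. By Theorem B(b), some finite power of $X$ must fail ccc. We construct two spaces, each of which will be $\Omega$-separable for a good coloring, with a product that is never ccc.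

For $c:[\omega_1]^2\to\{0,1\}$ write $c(\gamma,\beta)$ for the color of $\{\gamma,\beta\}$ when $\gamma<\beta$.

**Definition.** Fix $c:[\omega_1]^2\to\{0,1\}$. For $i\in\{0,1\}$ let
$$X_i=\{x\in[\omega_1]^{<\omega}:c\equiv i\text{ on }[x]^2\},\qquad N^i_\beta=\{\beta\}\cup\{\gamma<\beta:c(\gamma,\beta)=1-i\}\subset\beta+1.$$
Give $X_i$ the coarsest topology making all maps $x\mapsto x\cap N^i_\beta$ into the discrete countable sets $[N^i_\beta]^{<\omega}$ continuous. Let $X=X_0\oplus X_1$.

Put $N^i_F=\bigcup_{\beta\in F}N^i_\beta$ for finite $F\subset\omega_1$. Two sets have the same trace on $N^i_F$ iff they have the same trace on $N^i_\beta$ for each $\beta\in F$. So the clopen sets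
$$O(x,F)=\{y\in X_i:y\cap N^i_F=x\cap N^i_F\},\qquad F\in[\omega_1]^{<\omega},$$
form a base. Since $O(x,F\cup x)\subset O(x,F)$, the sets $O(x,F)$ with $x\subset F$ suffice. If $\beta\in x\,\triangle\,y$, then $x\cap N^i_\beta\ne y\cap N^i_\beta$, because $\beta\in N^i_\beta$. So each $X_i$, and also $X$, is zero-dimensional Hausdorff, hence Tychonoff.

**Example 9 (the constant coloring).** Let $c\equiv0$. Then $X_0=[\omega_1]^{<\omega}$ and $N^0_\beta=\{\beta\}$, so, identifying sets with characteristic functions, $X_0$ is the space $S$ of Example 3 and is $\Omega$-separable. But $X_1$ consists of $\emptyset$ and the singletons, and $N^1_\beta=\beta+1$. So $O(\{\beta\},\{\beta\})=\{y\in X_1:y\cap(\beta+1)=\{\beta\}\}$ contains only the point $\{\beta\}$. Thus $X_1$ has uncountably many isolated points; it is not ccc, hence not $\Omega$-separable. For both spaces to be good, $c$ has to treat the two colors evenly. That is the purpose of the condition in Section 10.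

For every $c$ the product $X_0\times X_1$ is not ccc. Let $P_\beta$ be the set of pairs $(y_0,y_1)\in X_0\times X_1$ with $y_i\cap N^i_\beta=\{\beta\}$ for both $i$; it is open and contains $(\{\beta\},\{\beta\})$. Let $\gamma<\beta$ and let $i$ satisfy $c(\gamma,\beta)=1-i$, so $\gamma\in N^i_\beta$. If $(y_0,y_1)\in P_\gamma\cap P_\beta$, then $\gamma\in y_i$ because $y_i\cap N^i_\gamma=\{\gamma\}$, so $\gamma\in y_i\cap N^i_\beta=\{\beta\}$, a contradiction.

So $X^2$ is not ccc. This alone does not settle the matter for $F_M(X)$: the space $A(D)$ fails ccc, yet $F_M(A(D))$ is ccc. We must separate words inside the group. We do so with homomorphisms that count how many letters of a word contain $\gamma$.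

**Proposition 10 (any $c$).** $F_M(X)$ is not ccc.

**Proof.**

**Step 1: open sets $O_\beta$.** Let $E_\beta$ be the set of pairs $(i,u)$ with $i\in\{0,1\}$ and $u\in[N^i_\beta]^{<\omega}$, taken discrete. The map $g_\beta:X\to E_\beta$, $g_\beta(x)=(i,x\cap N^i_\beta)$ for $x\in X_i$, is continuous by definition of the topology. View it as a map into the discrete free abelian group on $E_\beta$, and let $\hat g_\beta$ be its extension to a continuous homomorphism on $F_M(X)$. Since the target is discrete, $K_\beta=\ker\hat g_\beta$ is an open subgroup. Write $\{\beta\}_i$ for the point $\{\beta\}$ of $X_i$. Put $w_\beta=\{\beta\}_0\{\beta\}_1\in F_M(X)$ and $O_\beta=w_\beta K_\beta$, a nonempty open set.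

**Step 2: a counting homomorphism seen by both $\gamma$ and $\beta$.** Let $\gamma<\beta$ and let $i$ satisfy $c(\gamma,\beta)=1-i$. Then $\gamma\in N^i_\beta$, and also $\gamma\in N^i_\gamma$. Let $C=\{x\in X_i:\gamma\in x\}\subset X$. For $x\in X_i$,
$$x\in C\iff\gamma\in x\cap N^i_\gamma\iff\gamma\in x\cap N^i_\beta,$$
while points of $X_{1-i}$ are not in $C$. So $\chi_C=s\circ g_\gamma=t\circ g_\beta$, where $s:E_\gamma\to\mathbb Z$ and $t:E_\beta\to\mathbb Z$ take the value $1$ at $(i,u)$ if $\gamma\in u$, and $0$ elsewhere. Let $\hat\chi:F_M(X)\to\mathbb Z$ be the homomorphism extending $\chi_C$, and let $\hat s,\hat t$ be the linear extensions of $s,t$ to the free abelian groups. Comparing on the generators $x\in X$ gives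
$$\hat\chi=\hat s\circ\hat g_\gamma=\hat t\circ\hat g_\beta .$$
Hence $\hat\chi$ vanishes on $K_\gamma$ and on $K_\beta$, so it is constant on $O_\gamma$ and on $O_\beta$.

**Step 3: the two constants differ.** On $O_\gamma$ the value is $\hat\chi(w_\gamma)=\chi_C(\{\gamma\}_0)+\chi_C(\{\gamma\}_1)=1$, because $\{\gamma\}_i\in C$ and $\{\gamma\}_{1-i}\in X_{1-i}$ is not in $C$. On $O_\beta$ the value is $\hat\chi(w_\beta)=0$, because $\gamma\notin\{\beta\}$. So $O_\gamma\cap O_\beta=\emptyset$, and $\{O_\beta:\beta<\omega_1\}$ is an uncountable family of pairwise disjoint nonempty open sets. $\square$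

The letter from $X_0$ handles the pairs $\gamma<\beta$ of color 1, and the letter from $X_1$ those of color 0. That is why $w_\beta$ has two letters.

## 10. A coloring condition under which I wins on $X_0$ and $X_1$

**Definition (K).** A coloring $c:[\omega_1]^2\to\{0,1\}$ has property (K) if for every countably infinite family $\mathcal A$ of pairwise disjoint nonempty finite subsets of $\omega_1$ there is $h(\mathcal A)<\omega_1$ with $\bigcup\mathcal A\subset h(\mathcal A)$ such that for every finite $F\subset\omega_1\setminus h(\mathcal A)$ and $i\in\{0,1\}$ there is $a\in\mathcal A$ with $c(\gamma,\beta)=i$ for all $\gamma\in a$, $\beta\in F$.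

The constant coloring $0$ fails (K): take $i=1$ and any nonempty $F$.

Let us see what is needed, guided by Example 3. Suppose I plays all points of $X_i$ contained in $\delta$, where $\delta$ closes off the game. Take a basic set $O(x,F)$ with $x\subset F$, and let $x'=x\cap\delta$ and $x''=x\setminus\delta$. When I played $x'$, II answered $U$ with $x'\in\overline U$, so there are points $y=x'\cup a\in U$ close to $x'$. We would like $y\cup x''$ to be a point of $U\cap O(x,F)$. Two things can go wrong: a pair in $a\times x''$ may have color $1-i$, so that $y\cup x''\notin X_i$; or some $\beta\in F\setminus\delta$ may have an element of $a$ in $N^i_\beta$, so that $y\cup x''\notin O(x,F)$. Both are avoided if $c\equiv i$ on $a\times(F\setminus\delta)$. Property (K) supplies such an $a$, provided we first prepare infinitely many candidates with disjoint $a$'s.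

**Proposition 11.** If $c$ satisfies (K), then $X_0$, $X_1$ and $X$ are $\Omega$-separable.

**Proof.** Fix $i$ and write $N_\beta,N_F$ for $N^i_\beta,N^i_F$.

**Step 1: infinitely many disjoint candidates.** Let $U\subset X_i$ be open, $x\in\overline U$, and $F'\supset x$ finite. We define points $y_k\in U$ and sets $a_k$ with $y_k=x\cup a_k$ and $y_k\in O(x,F')$.

If $x\notin U$, choose recursively
$$y_k\in U\cap O(x,\;F'\cup y_0\cup\dots\cup y_{k-1}),$$
which is possible as $x\in\overline U$. Since $x\subset F'\subset N_{F'}$, we get $y_k\cap N_{F'}=x\cap N_{F'}=x$, so $x\subset y_k$. Let $a_k=y_k\setminus x$. It is nonempty, since $y_k\in U$ and $x\notin U$. For $j<k$ we have $y_j\subset N_{y_j}$ and $y_k\cap N_{y_j}=x\cap N_{y_j}$. So an element of $a_k\cap y_j$ would be in $y_k\cap N_{y_j}\subset x$, which is impossible for an element of $a_k$. Hence $a_k\cap y_j=\emptyset$, and the $a_k$ are pairwise disjoint.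

If $x\in U$, put $y_k=x$ and $a_k=\emptyset$ for all $k$.

In both cases choose finite sets $G_k$ with $O(y_k,G_k)\subset U$. Let $\eta(U,x,F')<\omega_1$ be an ordinal that contains all $y_k$, all $G_k$ and $F'$ as subsets and, in the first case, is $\ge h(\{a_k:k\in\omega\})$. All choices are made once and for all for each triple $(U,x,F')$.

**Step 2: the strategy on $X_i$.** It produces a countable $\delta$ closed under $\eta$. Player I keeps countable ordinals $1=\delta_0\le\delta_1\le\cdots$ and enumerations $X_i\cap[\delta_j]^{<\omega}=\{p_{j,k}:k\in\omega\}$ (repetitions allowed). Fix a surjection $n\mapsto(j,k)$ onto $\omega\times\omega$ with $j\le n$. At move $n$ he plays $x_n=p_{j,k}$. After II's answer $U_n$ he chooses a countable $\delta_{n+1}\ge\delta_n$ with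
$$\delta_{n+1}\ge\eta(U_m,x_m,F')\quad\text{for all }m\le n\text{ and all finite }F'\text{ with }x_m\subset F'\subset\delta_n .$$
These are countably many demands by countable ordinals, so this is possible.

**Step 3: find the move and the candidate for a basic set.** Let $\delta=\sup_n\delta_n<\omega_1$, and let $O(x,F)$ be basic with $x\subset F$. Put
$$x'=x\cap\delta,\quad F'=F\cap\delta,\quad x''=x\setminus\delta,\quad F''=F\setminus\delta ,$$
so $x'\subset F'$ and $x''\subset F''$. Fix $j$ with $F'\subset\delta_j$. Then $x'\in X_i\cap[\delta_j]^{<\omega}$, so $x'=p_{j,k}$ for some $k$, and therefore $x'=x_n$ for some $n\ge j$. As $x_n\subset F'\subset\delta_j\subset\delta_n$, we have $\eta(U_n,x',F')\le\delta_{n+1}\le\delta$. Take $y_k,a_k,G_k$ for the triple $(U_n,x',F')$. All $y_k$ and $G_k$ are subsets of $\delta$. Since $F''\subset\omega_1\setminus\delta$, property (K) for $\{a_k:k\in\omega\}$ if $x'\notin U_n$, or triviality if $x'\in U_n$, gives $k$ with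
$$c(\gamma,\beta)=i\quad\text{for all }\gamma\in a_k,\ \beta\in F''. \tag{3}$$

**Step 4: the amalgam $z=y_k\cup x''$ lies in $U_n\cap O(x,F)$.** Recall $y_k=x'\cup a_k\subset\delta$.

- $z\in X_i$. Pairs inside $y_k$ have color $i$ as $y_k\in X_i$; pairs inside $x=x'\cup x''$ have color $i$ as $x\in X_i$; pairs in $a_k\times x''$ have color $i$ by (3), as $x''\subset F''$.
- $z\in O(y_k,G_k)\subset U_n$. For $\beta\in G_k\subset\delta$ we have $N_\beta\subset\beta+1\subset\delta$, so $N_{G_k}\subset\delta$; and $z\cap\delta=y_k$.
- $z\in O(x,F)$. For $\beta\in F'$ we have $N_\beta\subset\delta$, so $z\cap N_\beta=y_k\cap N_\beta=x'\cap N_\beta=x\cap N_\beta$, where the middle equality holds because $y_k\in O(x',F')$. For $\beta\in F''$ every $\gamma\in a_k$ satisfies $\gamma<\delta\le\beta$ and $c(\gamma,\beta)=i$, so $\gamma\notin N_\beta$. Thus $a_k\cap N_\beta=\emptyset$ and $z\cap N_\beta=(x'\cup x'')\cap N_\beta=x\cap N_\beta$.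

Hence $U_n\cap O(x,F)\ne\emptyset$. So $\bigcup_nU_n$ is dense in $X_i$, and I wins on $X_i$.

**Step 5: the sum.** On $X=X_0\oplus X_1$, I plays the two strategies on even and odd moves respectively, replacing an answer $U$ to a point of $X_i$ by $U\cap X_i$. This is a legal answer on $X_i$, as $X_i$ is clopen in $X$. The union of II's answers is then dense in both summands. $\square$

## 11. Colorings with property (K)

**Lemma 12.** A coloring with (K) exists under CH, and in any extension by $\mathrm{Fn}(\lambda,2)$ with $\lambda\ge\omega_1$.

**Proof under CH.** By CH there are $\omega_1^{\omega}=\omega_1$ countably infinite families of pairwise disjoint nonempty finite subsets of $\omega_1$. Enumerate them as $\{\mathcal A_\xi:\xi<\omega_1\}$, and let $\eta_\xi$ be the least ordinal $>\xi$ with $\bigcup\mathcal A_\xi\subset\eta_\xi$; it is countable.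

**Step 1: the inductive promise.** For finite $F\subset\omega_1\setminus\eta_\xi$ and $i\in\{0,1\}$ let $\mathcal A^{F,i}_\xi=\{a\in\mathcal A_\xi:c\equiv i\text{ on }a\times F\}$. We define $c(\cdot,\beta)$ by recursion on $\beta$ so that all families $\mathcal A^{F,i}_\xi$ are infinite. Asking for infinitely many members rather than one is what makes the recursion possible.

**Step 2: stage $\beta$.** Consider the pairs $(\mathcal A^{F,i}_\xi,i)$ with $\eta_\xi\le\beta$ and finite $F\subset[\eta_\xi,\beta)$, including $F=\emptyset$. Since $\eta_\xi\le\beta$ implies $\xi<\beta$, there are only countably many. Each family is infinite, by the induction hypothesis, or because $\mathcal A^{\emptyset,i}_\xi=\mathcal A_\xi$. If there are no such pairs, put $c(\cdot,\beta)\equiv0$. Otherwise list them as $(\mathcal B_n,i_n)_{n\in\omega}$, each infinitely often. Choose recursively $b_n\in\mathcal B_n$ disjoint from $b_0\cup\dots\cup b_{n-1}$; this is possible because a finite set meets only finitely many members of a disjoint family. Note $b_n\subset\beta$. Put $c(\gamma,\beta)=i_n$ for $\gamma\in b_n$, and $c(\gamma,\beta)=0$ for the other $\gamma<\beta$.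

**Step 3: the promise is kept.** A nonempty finite set contained in $\omega_1\setminus\eta_\xi$ with largest element $\beta$ has the form $F\cup\{\beta\}$ with $F\subset[\eta_\xi,\beta)$. For each of the infinitely many $n$ with $(\mathcal B_n,i_n)=(\mathcal A_\xi^{F,i},i)$, the set $b_n$ belongs to $\mathcal A_\xi^{F\cup\{\beta\},i}$. These $b_n$ are nonempty and pairwise disjoint, hence distinct, so the family is infinite. Now (K) holds with $h(\mathcal A_\xi)=\eta_\xi$.

**Proof in Cohen extensions.** Let $I=[\omega_1]^2\sqcup\lambda$. Since $|I|=\lambda$, we have $\mathrm{Fn}(I,2)\cong\mathrm{Fn}(\lambda,2)$, so we may force with $\mathrm{Fn}(I,2)$ over $V$. Let $\mathcal G$ be generic and let $c$ be the generic function on $[\omega_1]^2$.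

**Step 1: capture a family.** Let $\mathcal A=\{a_n:n\in\omega\}\in V[\mathcal G]$ be as in (K). For each $n$ take a maximal antichain of conditions deciding the value of (a name for) $a_n$. By ccc these antichains are countable, so the conditions in them have their domains in one countable set $J\subset I$, and the sequence $(a_n)_n$ can be computed from $\mathcal G\restriction J$. Choose $\delta<\omega_1$ with $J\subset[\delta]^2\sqcup\lambda$ and $\bigcup\mathcal A\subset\delta$. Then $\mathcal A\in V[\mathcal G\restriction([\delta]^2\sqcup\lambda)]$.

**Step 2: use genericity above $\delta$.** Let $F\subset\omega_1\setminus\delta$ be finite and $i\in\{0,1\}$; we may assume $F\ne\emptyset$. The pairs $\{\gamma,\beta\}$ with $\gamma<\delta$, $\beta\in F$ are not in $[\delta]^2$. So $c\restriction(\delta\times F)$ is $\mathrm{Fn}(\delta\times F,2)$-generic over $V[\mathcal G\restriction([\delta]^2\sqcup\lambda)]$. Given a condition $p$, its domain is finite and $\mathcal A$ is an infinite disjoint family, so some $a\in\mathcal A$ has $a\times F$ disjoint from $\mathrm{dom}(p)$, and $p$ can be extended by the constant $i$ on $a\times F$. By genericity, $c\equiv i$ on $a\times F$ for some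 $a\in\mathcal A$. So (K) holds with $h(\mathcal A)=\delta$. $\square$

**Proof of Theorem D.** Take $c$ from Lemma 12 and $X=X_0\oplus X_1$. It is zero-dimensional Hausdorff by Section 9, and $\Omega$-separable by Proposition 11. By Proposition 10, $F_M(X)$ is not ccc, and hence it is not $\Omega$-separable by Lemma 5. $\square$

## 12. Free abelian groups, and compact spaces of generators

**Free abelian groups.** Let $A_M(X)$ be the Markov free abelian topological group, defined like $F_M(X)$ with abelian groups in place of groups. Everything above holds for it.

Theorem A applies to any ccc group generated by $X$. With Lemma 5 this gives: for $\theta$-separable $X$, $A_M(X)$ is $\Omega$-separable iff it is ccc. The identity on $X$ extends to a continuous homomorphism of $F_M(X)$ onto $A_M(X)$. So $A_M(X)$ is ccc whenever $F_M(X)$ is; this covers the case of ccc finite powers, Theorem B(c) and Theorem C.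

In Proposition 10 all homomorphisms have abelian targets, so they factor through $A_M(X)$. The same proof, with $w_\beta=\{\beta\}_0+\{\beta\}_1$ and the kernels taken in $A_M(X)$, shows that $A_M(X)$ is not ccc. Hence the $A_M(X)$ version of the question is also independent of ZFC.

**The converse implication.** If $F_M(X)$ is $\Omega$-separable, $X$ need not be; $A(D)$ in Section 7 was already an example. For compact generators, $(\dagger)_M$ can be verified with no game on $X$ at all.

**Theorem E (ZFC).** For every compact Hausdorff $X$, $F_M(X)$ is $\Omega$-separable. So $F_M(\beta\omega\setminus\omega)$ is $\Omega$-separable although $\beta\omega\setminus\omega$ is not ccc, hence not $\Omega$-separable.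

A group $G$ is *$\omega$-narrow* if for every neighborhood $O$ of $e$ there is a countable $C\subset G$ with $CO=G$. Every Lindelöf group is $\omega$-narrow, since the cover $\{gO:g\in G\}$, with $O$ open, has a countable subcover; an uncountable discrete group is not.

**Proof.** $G=F_M(X)$ is a countable union of continuous images of the compact spaces $(X\oplus\{e\}\oplus X^{-1})^n$. So it is $\sigma$-compact, hence ccc (Tkačenko; also a case of Uspenskij's theorem), and, being Lindelöf, $\omega$-narrow. By Lemma 7 it suffices to verify $(\dagger)_M$ for every countable $M\prec H(\kappa)$ with $X,G\in M$.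

**Step 1: the metrizable quotient determined by $M$.** Let $\pi:X\to\mathbb R^{C(X)\cap M}$ be the evaluation map, $\pi(x)=(f(x))_f$, and let $X_M=\pi(X)$. As $C(X)\cap M$ is countable, $X_M$ is compact and metrizable. The map $\pi:X\to X_M$ is closed, hence quotient. Let $\hat\pi:G\to F_M(X_M)$ be the continuous homomorphism extending $\pi$; it is surjective.

**Step 2: $\hat\pi$ is open.** Let $L=\ker\hat\pi$, a closed normal subgroup. The map $\pi(x)\mapsto xL$ from $X_M$ to $G/L$ is well defined, since $\pi(x)=\pi(y)$ implies $\hat\pi(x)=\hat\pi(y)$. It is continuous because $\pi$ is quotient. It extends to a continuous homomorphism $F_M(X_M)\to G/L$, which is inverse to the canonical continuous bijection $G/L\to F_M(X_M)$, as one sees on generators. So this bijection is a homeomorphism, and $\hat\pi$ is open because $G\to G/L$ is.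

**Step 3: $\hat\pi(G\cap M)$ is dense.** A nonempty basic open set of $X_M$ is given by finitely many $f_j\in C(X)\cap M$ and rational intervals. Its preimage in $X$ is nonempty and in $M$, so it contains a point of $X\cap M$. Hence $\pi(X\cap M)$ is dense in $X_M$, and the subgroup it generates is dense in $F_M(X_M)$, as in Proposition 2. This subgroup is contained in $\hat\pi(G\cap M)$.

**Step 4: $\ker\hat\pi\subset O'$ for every open neighborhood $O'\in M$ of $e$.** By Guran's theorem, $\omega$-narrow groups embed in products of second countable groups. So there are a second countable Hausdorff group $H$ (a finite subproduct), a continuous homomorphism $\varphi:G\to H$ and an open $V\ni e_H$ with $\varphi^{-1}(V)\subset O'$. As $H$ is metrizable and separable, there is a sequence of continuous functions $h_n:H\to[0,1]$ separating the points of $H$, for instance the truncated distances to the points of a countable dense set. By elementarity we may take $H,\varphi,V,(h_n)_n\in M$. Then $h_n\circ\varphi|_X\in C(X)\cap M$ for all $n$. So $\pi(x)=\pi(y)$ implies $h_n(\varphi(x))=h_n(\varphi(y))$ for all $n$, hence $\varphi(x)=\varphi(y)$. Thus $\varphi|_X=\psi\circ\pi$ for some $\psi:X_M\to H$,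 which is continuous because $\pi$ is quotient. If $\hat\psi:F_M(X_M)\to H$ extends $\psi$, then $\varphi=\hat\psi\circ\hat\pi$, as both sides agree on $X$. Therefore $\ker\hat\pi\subset\ker\varphi\subset\varphi^{-1}(V)\subset O'$.

**Step 5: $(\dagger)_M$.** Let $Q\subset G$ be nonempty and open. By Step 2, $\hat\pi(Q)$ is open, so by Step 3 it contains $\hat\pi(g)$ for some $g\in G\cap M$. Take $y\in Q$ with $\hat\pi(y)=\hat\pi(g)$. For every open neighborhood $O'\in M$ of $e$, Step 4 gives $g^{-1}y\in\ker\hat\pi\subset O'$, so $y\in gO'\cap Q$. Thus $(\dagger)_M$ holds.

Finally, $\beta\omega\setminus\omega$ is not ccc: an uncountable almost disjoint family of infinite subsets of $\omega$ gives an uncountable family of pairwise disjoint nonempty clopen sets $\overline A\setminus\omega$. By Lemma 5 it is not $\Omega$-separable. $\square$
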